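\title{Real stochastic languages are not closed under complement}

\begin{abstract}
A language is $\mathbb{R}$-stochastic if it consists of the words that a finite probabilistic automaton with real transition probabilities accepts with probability exceeding a real cut-point. We show that the $\mathbb{R}$-stochastic languages over a finite alphabet $X$ are closed under complement, and likewise under symmetric difference, if and only if $X$ has one letter. The counterexample is the set of words $a^nb^ma^l$ with $l\sin(2\pi(n-m)\theta_1)>\sin(2\pi(n-m)\theta_2)$, for two explicit numbers $\theta_1,\theta_2$ with very good simultaneous rational approximations. Closure does hold, for every alphabet, over every subfield of $\mathbb{R}$ that is algebraic over $\mathbb{Q}$.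
\end{abstract}

\section{The problem and the answer}

Throughout, $X$ is a finite nonempty alphabet, $X^*$ is the free monoid of words over $X$, $|w|$ is the length of a word $w$, and $K$ is a subfield of $\mathbb{R}$. A row vector is \emph{stochastic} if its entries are nonnegative and sum to $1$, and a matrix is stochastic if its rows are. A \emph{$K$-stochastic automaton} with $d$ states is a triple $\mathcal{A}=(\alpha,\mu,\beta)$, where $\alpha\in K^{1\times d}$ is stochastic, $\mu\colon X^*\to K^{d\times d}$ is a monoid morphism with $\mu(x)$ stochastic for each letter $x$, and $\beta\in\{0,1\}^{d\times1}$ marks the final states. The number $p_{\mathcal{A}}(w)=\alpha\mu(w)\beta$ is the probability of being in a final state after reading $w$, when the first state is drawn from $\alpha$ and each letter $x$ moves the state at random according to $\mu(x)$. A language $L\subseteq X^*$ is \emph{$K$-stochastic} if $L=\{w: p_{\mathcal{A}}(w)>\gamma\}$ for some $K$-stochastic automaton $\mathcal{A}$ and some \emph{cut-point} $\gamma\in K$.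

The definition is not symmetric in acceptance and rejection. Exchanging final and nonfinal states replaces $p_{\mathcal{A}}$ by $1-p_{\mathcal{A}}$ and yields the language $\{w:p_{\mathcal{A}}(w)<\gamma\}$, which differs from the complement of $L$ by the words that lie exactly on the cut-point. Whether these words can always be moved to the other side of a strict inequality is the whole question. For $K=\mathbb{Q}$ they can: the symmetric difference of two $\mathbb{Q}$-stochastic languages and the complement of a $\mathbb{Q}$-stochastic language are $\mathbb{Q}$-stochastic \cite[Theorem~4.2 and Corollary~4.3]{TM}. It is posed as an open problem in \cite{TM} whether this holds over $\mathbb{R}$ as well.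

\medskip
\noindent\textbf{Problem.} Is it true, for every finite nonempty alphabet $X$, that (a) the symmetric difference of two $\mathbb{R}$-stochastic languages over $X$ is $\mathbb{R}$-stochastic, and (b) the complement $X^*-L$ of an $\mathbb{R}$-stochastic language $L\subseteq X^*$ is $\mathbb{R}$-stochastic?
\medskip

The answer to both questions is no.

\begin{theorem}\label{thm:two}
If $|X|\ge2$, there is an $\mathbb{R}$-stochastic language $L\subseteq X^*$ such that $X^*-L$ is not $\mathbb{R}$-stochastic. Since $X^*$ is $\mathbb{R}$-stochastic and $L\,\triangle\,X^*=X^*-L$, both \textup{(a)} and \textup{(b)} fail over $X$.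
\end{theorem}

\begin{theorem}\label{thm:one}
If $|X|=1$, then for every subfield $K\subseteq\mathbb{R}$ the $K$-stochastic languages over $X$ are closed under complement and symmetric difference.
\end{theorem}

Section~\ref{sec:series} replaces automata by rational series. Section~\ref{sec:positive} treats the cases where closure holds: one letter, and fields of algebraic numbers. These cases might suggest a positive answer, but each rests on a special feature, and these features indicate what a counterexample has to avoid. The counterexample is built in Section~\ref{sec:r}, where Theorem~\ref{thm:two} is reduced to a vanishing statement, Theorem~\ref{thm:vanish}. Sections~\ref{sec:setup}--\ref{sec:general} prove that statement, first in a model case and then in general.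

\section{Rational series}\label{sec:series}

A \emph{series} over a field $F$ is a function $r\colon X^*\to F$; its value at $w$ is written $(r,w)$. It is \emph{$F$-rational} (or recognizable) if $(r,w)=\alpha\mu(w)\beta$ for some $d\ge1$, $\alpha\in F^{1\times d}$, $\beta\in F^{d\times 1}$ and monoid morphism $\mu\colon X^*\to F^{d\times d}$. The triple $(\alpha,\mu,\beta)$ is a \emph{representation of dimension $d$}, and a series that has one is said to be of dimension $d$. We use four closure facts. Linear combinations of $F$-rational series are $F$-rational (take the direct sum of representations). So is the \emph{Hadamard product} $(r\odot s,w)=(r,w)(s,w)$ (take the Kronecker product). For $c\in F$ the series $w\mapsto c^{|w|}$ has dimension $1$. The characteristic series of a regular language is $F$-rational (take the $0$-$1$ transition matrices of a deterministic automaton). For a real series $r$ we write $\{r>0\}=\{w:(r,w)>0\}$, and similarly for other relations.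

The problem comes with the following equivalent description of stochastic languages, which removes all positivity constraints. We include the short proof.

\begin{proposition}\label{prop:equiv}
A language $L\subseteq X^*$ is $K$-stochastic if and only if $L=\{r>0\}$ for some $K$-rational series $r$.
\end{proposition}

\begin{proof}
If $L=\{w:p_{\mathcal{A}}(w)>\gamma\}$, take $(r,w)=p_{\mathcal{A}}(w)-\gamma$. Conversely, let $(\alpha,\mu,\beta)$ represent $r$ in dimension $d$. If $\beta\ne0$, choose an invertible $T\in K^{d\times d}$ such that $T\beta$ is the first unit vector and pass to $(\alpha T^{-1},T\mu T^{-1},T\beta)$; so we may assume $\beta\in\{0,1\}^{d\times1}$. Let $\mathbf{1}$ denote all-ones columns, put $d'=d+2$ and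
\[
U=\begin{pmatrix}0\\ I_d\\ -\mathbf{1}^{\top}\end{pmatrix}\in K^{d'\times d},\qquad W=\begin{pmatrix}-\mathbf{1}& I_d&0\end{pmatrix}\in K^{d\times d'},\qquad \hat\beta=\begin{pmatrix}0\\ \beta\\ 0\end{pmatrix}.
\]
Then $WU=I_d$, $\mathbf{1}^{\top}U=0$, $W\mathbf{1}=0$ and $W\hat\beta=\beta$. For a small rational $\varepsilon>0$ the vector $\hat\alpha=\mathbf{1}^{\top}/d'+\varepsilon\alpha W$ and the matrices $\hat\mu(x)=\mathbf{1}\mathbf{1}^{\top}/d'+\varepsilon U\mu(x)W$ have nonnegative entries, and their rows sum to $1$ because $W\mathbf{1}=0$. Induction on $|w|$ gives $\hat\alpha\hat\mu(w)=\mathbf{1}^{\top}/d'+\varepsilon^{|w|+1}\alpha\mu(w)W$, the cross terms vanishing by $\mathbf{1}^{\top}U=0$ and $W\mathbf{1}=0$. Hence $\hat\alpha\hat\mu(w)\hat\beta=\gamma+\varepsilon^{|w|+1}(r,w)$ with $\gamma=\mathbf{1}^{\top}\hat\beta/d'\in\mathbb{Q}$.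
\end{proof}

In particular every regular language, such as $X^*$, is $K$-stochastic. In this language the words on the cut-point are the zeros of $r$.

\section{When the zeros can be removed}\label{sec:positive}

The complement of a stochastic language is stochastic exactly when the language can be defined without zeros.

\begin{lemma}\label{lem:B}
For any subfield $K\subseteq\mathbb{R}$, any $X$ and $L\subseteq X^*$, the following are equivalent:
\begin{enumerate}
\item[\textup{(i)}] $L$ and $X^*-L$ are both $K$-stochastic;
\item[\textup{(ii)}] $L=\{u>0\}$ for a $K$-rational series $u$ with $(u,w)\ne0$ for all $w$.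
\end{enumerate}
The family $\mathcal{B}_K(X)$ of these languages is closed under complement and symmetric difference. It is the largest subfamily of the $K$-stochastic languages over $X$ that is closed under complement.
\end{lemma}

\begin{proof}
If (ii) holds, then $X^*-L=\{-u>0\}$. If (i) holds, write $L=\{r>0\}$ and $X^*-L=\{s>0\}$ and take $u=r-s$: on $L$ we have $r>0\ge s$, so $u>0$, and off $L$ we have $r\le0<s$, so $u<0$. Condition (i) is symmetric in $L$ and $X^*-L$, which gives closure under complement; it also shows that every family of $K$-stochastic languages closed under complement lies in $\mathcal{B}_K(X)$. Finally, if $u_1,u_2$ are nowhere zero, then $w$ lies in exactly one of $\{u_1>0\}$, $\{u_2>0\}$ if and only if $(u_1,w)$ and $(u_2,w)$ have opposite signs. So the symmetric difference is $\{-u_1\odot u_2>0\}$, and $-u_1\odot u_2$ is $K$-rational and nowhere zero.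
\end{proof}

Thus, for fixed $K$ and $X$, closure under complement and closure under symmetric difference are equivalent, and both say that every $K$-stochastic language lies in $\mathcal{B}_K(X)$. To prove closure we must perturb a given $r$ so that its zeros become negative values while its positive values stay positive. There are two evident ways to do so. If the zero set is regular, subtract its characteristic series. If the nonzero values are not too small, subtract a positive series that is smaller still. The first way handles one letter.

\begin{proof}[Proof of Theorem~\ref{thm:one}]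
Let $X=\{a\}$ and $L=\{r>0\}$ with $(r,a^n)=\alpha\mu(a)^n\beta$. By the Cayley--Hamilton theorem, $n\mapsto(r,a^n)$ satisfies a linear recurrence with constant coefficients. The Skolem--Mahler--Lech theorem states that the zero set of such a sequence over a field of characteristic $0$ is the union of a finite set and finitely many infinite arithmetic progressions. Hence $\{r=0\}$ is a regular language and its characteristic series $\chi$ is $K$-rational. The series $u=r-\chi$ equals $-1$ where $r=0$ and equals $r$ elsewhere, so it is nowhere zero and $\{u>0\}=L$. Every $K$-stochastic language over $X$ therefore lies in $\mathcal{B}_K(X)$, and Lemma~\ref{lem:B} applies.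
\end{proof}

With two letters the zero set need not be regular. Let $|w|_x$ count the occurrences of $x$ in $w$. The series $|w|_a-|w|_b$ is the upper right entry of a product of matrices $\left(\begin{smallmatrix}1&\pm1\\0&1\end{smallmatrix}\right)$, so $(r,w)=(|w|_a-|w|_b)^2$ is $\mathbb{Q}$-rational, and it vanishes on the nonregular language $\{w:|w|_a=|w|_b\}$. Here the second way works: the values are integers, so $r-\frac12$ has no zeros. The same idea works whenever arithmetic bounds the nonzero values from below by an exponential in the length.

\begin{theorem}\label{thm:alg}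
If every element of $K\subseteq\mathbb{R}$ is algebraic over $\mathbb{Q}$, then for every finite $X$ the $K$-stochastic languages over $X$ are closed under complement and symmetric difference.
\end{theorem}

\begin{proof}
Let $(r,w)=\alpha\mu(w)\beta$ have dimension $d$ over $K$. The finitely many entries of $\alpha$, $\beta$ and the $\mu(x)$, $x\in X$, generate a number field $F\subseteq K$ of some degree $D$, which has $D$ embeddings into $\mathbb{C}$. Choose a positive integer $c$ such that $c$ times each entry is an algebraic integer, and a real $G\ge1$ that is at least $d$ times the absolute value of each entry under each embedding. For $|w|=n$, the value $(r,w)$ is a sum of $d^{\,n+1}$ products of $n+2$ entries. Hence $\omega=c^{n+2}(r,w)$ is an algebraic integer of $F$, and under each embedding its absolute value is at most $c^{n+2}d^{\,n+1}(G/d)^{n+2}\le(cG)^{n+2}$. If $\omega\neq0$, its norm, the product of its $D$ images, is a nonzero integer. One image is $\omega$ itself, so $|\omega|\ge(cG)^{-(D-1)(n+2)}$. Thus $|(r,w)|\ge H^{-(|w|+2)}$ whenever $(r,w)\ne0$, for any integer $H\ge c^DG^{D-1}$.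 The $K$-rational series $(u,w)=(r,w)-\frac12H^{-(|w|+2)}$ is positive where $r>0$ and negative where $r\le0$. Apply Lemma~\ref{lem:B}.
\end{proof}

\section{A series whose zeros cannot be removed}\label{sec:r}

\subsection*{What is needed}
Write $\|y\|$ for the distance from the real number $y$ to the nearest integer and $e(y)=\exp(2\pi\mathrm{i}y)$.

By Section~\ref{sec:positive}, a counterexample needs a nonregular zero set and nonzero values smaller than any exponential in the length. Both are offered by $a^nb^m\mapsto\sin(2\pi(n-m)\theta)$: it vanishes for $n=m$, and it is tiny at $t=n-m$ when $t\theta$ is very near an integer. A series $s$ defining the complement must be positive at $t=0$ and must oppose the sign of $\sin(2\pi t\theta)$ at those $t$. For fixed $m$ the function $t\mapsto(s,a^{m+t}b^m)$ is an exponential polynomial. If it had to resemble its value at $0$ at all these $t$, then a $\theta$ with very good approximations from both sides would force the value at $0$ to vanish.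

It need not resemble it. Consider
\begin{equation}\label{eq:scalar}
\psi(t)=1-2^t\bigl(1-\cos(2\pi t\varphi)\bigr),\qquad \psi(0)=1.
\end{equation}
From $8\|y\|^2\le1-\cos2\pi y\le2\pi^2\|y\|^2$ we get $\psi(t)>0$ if $\|t\varphi\|\le2^{-t}$ and $t\ge5$, but $\psi(t)<0$ if $\|t\varphi\|\ge2^{-t/2}$. So $s$ may use a frequency $\varphi$ of its own to tell one group of special values $t$ from another, and respond with either sign. What we shall prove is that a given $s$ has only finitely many responses. To defeat it we must impose infinitely many mutually incompatible sign conditions. A number has only two signs, but a function of an extra variable $l$ has infinitely many sign patterns. This is the purpose of a third block $a^l$: the sign of $l\sin(2\pi t\theta_1)-\sin(2\pi t\theta_2)$ compares $l$ with a ratio of two tiny sines, and we shall make this ratio approach $h+\frac12$ for every positive integer $h$.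

\begin{theorem}\label{thm:vanish}
Let $a\ne b$ be letters of $X$. There are $\theta_1,\theta_2\in\mathbb{R}$ such that the $\mathbb{R}$-rational series
\begin{equation}\label{eq:r}
\begin{aligned}
(r,a^nb^ma^l)&=l\sin(2\pi(n-m)\theta_1)-\sin(2\pi(n-m)\theta_2)\qquad(n,m,l\ge1),\\
(r,w)&=0\qquad\text{for }w\notin a^+b^+a^+,
\end{aligned}
\end{equation}
has the following property. If $s$ is an $\mathbb{R}$-rational series of dimension $d$ such that for all $w\in a^+b^+a^+$
\begin{equation}\label{eq:oppose}
(r,w)>0\Rightarrow(s,w)\le0,\qquad (r,w)<0\Rightarrow(s,w)\ge0,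
\end{equation}
then $(s,a^mb^ma^l)=0$ for all $m,l\ge d$.
\end{theorem}

A restriction in terms of $d$ is unavoidable: if $\chi$ is the characteristic series of the regular language $a^{m_0}b^{m_0}a^+$, on which $r=0$, then $s=-r+\chi$ satisfies \eqref{eq:oppose} and equals $1$ on that language.

\begin{lemma}\label{lem:rational}
For all real $\theta_1,\theta_2$, the series \eqref{eq:r} is rational over
\[K_0=\mathbb{Q}(\cos2\pi\theta_1,\ \sin2\pi\theta_1,\ \cos2\pi\theta_2,\ \sin2\pi\theta_2).\]
\end{lemma}

\begin{proof}
Let $z=e(\theta)$, let $E_{\nu\nu'}$ ($0\le\nu,\nu'\le4$) be the matrix units, and put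
\[
\mu(a)=z(E_{01}+E_{11})+E_{23}+E_{33}+E_{24}+E_{34}+E_{44},\qquad \mu(b)=z^{-1}(E_{12}+E_{22}),
\]
and $\mu(x)=0$ for the other letters. The entry $\mu(w)_{0\nu}$ is the sum of the weights of the paths from state $0$ to state $\nu$ with label $w$. For $\nu\in\{3,4\}$ such paths exist only for $w=a^nb^ma^l$ with $n,m,l\geq 1$, and each has weight $z^{n-m}$. There is one path to state $3$, and there are $l$ paths to state $4$, one for each letter of the last block at which state $4$ can be entered. So $\mu(w)_{03}=z^{n-m}$ and $\mu(w)_{04}=lz^{n-m}$. The map $x+\mathrm{i}y\mapsto\left(\begin{smallmatrix}x&y\\-y&x\end{smallmatrix}\right)$ is a ring morphism $\mathbb{C}\to\mathbb{R}^{2\times2}$. Applied to each entry, it turns $\mu$ into a morphism to $10\times10$ matrices over $\mathbb{Q}(\cos2\pi\theta,\sin2\pi\theta)$ in which $\operatorname{Im}\mu(w)_{03}$ and $\operatorname{Im}\mu(w)_{04}$ occur as entries. Now $r$ is the second of these for $\theta=\theta_1$ minus the first for $\theta=\theta_2$.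
\end{proof}

\subsection*{Consequences}
Theorem~\ref{thm:two} is contained in the first item of the following corollary.

\begin{corollary}\label{cor:main}
Let $|X|\ge2$, let $r$ be as in Theorem~\ref{thm:vanish}, $L=\{r>0\}$, and $K_0$ as in Lemma~\ref{lem:rational}.
\begin{enumerate}
\item[\textup{1.}] $L\subseteq a^+b^+a^+$ is $K_0$-stochastic, but $X^*-L$ is not even $\mathbb{R}$-stochastic. Hence for every field $K$ with $K_0\subseteq K\subseteq\mathbb{R}$, the $K$-stochastic languages over $X$ are closed neither under complement nor under symmetric difference, not even symmetric difference with the regular language $X^*$.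
\item[\textup{2.}] If $M$ is $\mathbb{R}$-stochastic with $\{r<0\}\subseteq M$ and $M\cap\{r>0\}=\emptyset$, then there is $d$ such that $M$ contains no word $a^mb^ma^l$ with $m,l\ge d$, although $r=0$ on all these words.
\end{enumerate}
\end{corollary}

\begin{proof}
For item 2 write $M=\{s>0\}$ with $s$ of dimension $d$. Where $r>0$ we are outside $M$, so $s\le0$; where $r<0$ we are in $M$, so $s>0$. Thus \eqref{eq:oppose} holds, and Theorem~\ref{thm:vanish} gives $(s,a^mb^ma^l)=0$, that is, $a^mb^ma^l\notin M$, for $m,l\ge d$. For item 1, $L$ is $K_0$-stochastic by Lemma~\ref{lem:rational} and Proposition~\ref{prop:equiv}. The language $M=X^*-L=\{r\le0\}$ satisfies the two inclusions of item 2 and contains every word $a^mb^ma^l$, so it is not $\mathbb{R}$-stochastic. If $K_0\subseteq K\subseteq\mathbb{R}$, then $L$ and $X^*$ are $K$-stochastic while $X^*-L=L\,\triangle\,X^*$ is not.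
\end{proof}

\subsection*{The numbers $\theta_1$ and $\theta_2$}
We want common denominators $q_k$ such that $q_k\theta_1$ and $q_k\theta_2$ are both of an extremely small size $\delta_k$ modulo $1$, in a prescribed ratio. How small is dictated by Section~\ref{sec:general}, where $s$ may have any number of frequencies: we need room for an unbounded number of exponential gaps between $1/q_k$ and $\delta_k$.

For positive integers $y$ let $E(y)=2^{y^5}$. This is an increasing function with $E(y)\ge2^y\ge2y$. Let $E^{(k)}$ be its $k$-fold iterate and put
\[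
q_1=2,\qquad q_{k+1}=q_k\,E^{(k)}(q_k),\qquad \delta_k=\frac{q_k}{q_{k+1}}=\frac1{E^{(k)}(q_k)}.
\]
Then $q_k\mid q_{k+1}$, $q_{k+1}\ge q_k2^{q_k}$ and $q_k\ge2^k$. Let $(h_\nu)_{\nu\ge1}$ be the sequence $1;\,1,2;\,1,2,3;\dots$. It satisfies $1\le h_\nu\le\nu$ and takes every positive value infinitely often, so $I_h=\{k\ge1:h_{k+1}=h\}$ is infinite for every $h\ge1$. Define
\[
\theta_1=\sum_{\nu\ge1}\frac2{q_\nu},\qquad\theta_2=\sum_{\nu\ge1}\frac{2h_\nu+1}{q_\nu}.
\]
After multiplication by $q_k$ the terms with $\nu\le k$ become integers, so modulo $1$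
\begin{equation}\label{eq:mod1}
q_k\theta_1\equiv\delta_k(2+\eta_k),\qquad q_k\theta_2\equiv\delta_k(2h_{k+1}+1+\eta_k'),
\end{equation}
where $\eta_k=\sum_{\nu\ge k+2}2q_{k+1}/q_\nu$ and $\eta_k'=\sum_{\nu\ge k+2}(2h_\nu+1)q_{k+1}/q_\nu$. For $\nu\ge k+2$ we have $q_\nu/q_{k+1}\ge q_\nu/q_{\nu-1}\ge2^{q_{\nu-1}}\ge2^{2^{\nu-1}}$, so $0\le\eta_k,\eta_k'\le\sum_{\nu\ge k+2}(2\nu+1)2^{-2^{\nu-1}}\to0$.

The sign of $r$ is then known not only at $n-m=q_k$ but on a long run of multiples of $q_k$, which will allow us to average.

\begin{lemma}\label{lem:sign}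
Fix $h,l\ge1$, and let $N_k\ge1$ be integers with $N_k\delta_k\to0$. For all sufficiently large $k\in I_h$ and all $1\le j\le N_k$, the number $l\sin(2\pi jq_k\theta_1)-\sin(2\pi jq_k\theta_2)$ is negative if $l\le h$ and positive if $l\ge h+1$.
\end{lemma}

\begin{proof}
By \eqref{eq:mod1}, for $k\in I_h$ the two arguments are congruent modulo $2\pi$ to $2\pi j\delta_k(2+\eta_k)$ and $2\pi j\delta_k(2h+1+\eta'_k)$. These tend to $0$ uniformly in $j\le N_k$, since $j\delta_k\le N_k\delta_k$. As $\sin y=y(1+O(y^2))$, the number equals $2\pi j\delta_k\,[\,2l-(2h+1)+o(1)\,]$ with $o(1)$ uniform in $j$, and $2l-2h-1$ is an odd integer of the stated sign.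
\end{proof}

\section{An exponential polynomial with values in a function space}\label{sec:setup}

We begin the proof of Theorem~\ref{thm:vanish}. Let $(s,w)=\alpha\mu(w)\beta$ have dimension $d$ and satisfy \eqref{eq:oppose}, and put $A=\mu(a)$, $B=\mu(b)$. Fix $m\ge d$ and suppose, for a contradiction, that $(s,a^mb^ma^l)\ne0$ for some $l\ge d$. We view $(s,a^{m+t}b^ma^l)$ as a sequence, indexed by $t$, of functions of $l$.

\subsection*{Functions of $l$}
Let $V$ be the complex vector space of functions $M\colon\{d,d+1,\dots\}\to\mathbb{C}$ of the form $M(l)=\omega A^l\beta$ with $\omega\in\mathbb{C}^{1\times d}$.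

\begin{lemma}\label{lem:consec}
If $M\in V$ vanishes at $d$ consecutive integers $\ge d$, then $M=0$.
\end{lemma}

\begin{proof}
Write the characteristic polynomial of $A$ as $\zeta^{d-g}P(\zeta)$ with $P(\zeta)=\sum_{\nu=0}^gP_\nu\zeta^\nu$, $P_g=1$, $P_0\ne0$. By the Cayley--Hamilton theorem $P(A)A^d=0$, so $\sum_\nu P_\nu M(l+\nu)=0$ for all $l\ge d$. Since $P_g\neq0$ and $P_0\neq0$, this recurrence determines $M(l+g)$ from the $g$ preceding values and $M(l)$ from the $g$ following ones. As $g\le d$, a run of $d$ zeros spreads over the whole domain.
\end{proof}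

This is where $l\ge d$ is used: it removes the nilpotent part of $A$, whose contribution may be nonzero for small $l$ and zero afterwards.

For integers $h\ge d$ let $\sigma_h(l)=1$ for $l\le h$ and $\sigma_h(l)=-1$ for $l\ge h+1$, and let
\[
\Gamma_h=\{M\in V:\ \sigma_h(l)M(l)\text{ is real and}\ge0\text{ for all }l\ge d\}.
\]
These convex cones are the incompatible sign conditions. If $h\ge d$, $h'\ge h+d$ and $M\in\Gamma_h\cap\Gamma_{h'}$, then $M(l)\le0$ and $M(l)\ge0$ for the $h'-h\ge d$ integers $h<l\le h'$, so Lemma~\ref{lem:consec} gives
\begin{equation}\label{eq:cones}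
\Gamma_h\cap\Gamma_{h'}=\{0\}\qquad\text{whenever }h\ge d,\ h'\ge h+d.
\end{equation}

\subsection*{Dependence on $t$}
For $t\ge0$ define $v_t\in V$ by $v_t(l)=\alpha A^{m+t}B^mA^l\beta=(s,a^{m+t}b^ma^l)$. These functions are real-valued, and $v_0\ne0$ by assumption. Let $\Lambda$ be the set of nonzero eigenvalues of $A$. A Jordan block $\lambda I+J$ of $A$ has $n$-th power $\sum_{\kappa<d}\binom n\kappa\lambda^{n-\kappa}J^\kappa$ if $\lambda\neq0$, and $n$-th power $0$ if $\lambda=0$ and $n\ge d$. Since $m\ge d$ (the only use of this hypothesis), $A^{m+t}=\sum_{\lambda\in\Lambda}\sum_{\kappa<d}t^\kappa\lambda^tC_{\lambda,\kappa}$ for all $t\ge0$, with complex matrices $C_{\lambda,\kappa}$ independent of $t$ and $0^0=1$. With $c_{\lambda,\kappa}(l)=\alpha C_{\lambda,\kappa}B^mA^l\beta$ we obtain $c_{\lambda,\kappa}\in V$ and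
\begin{equation}\label{eq:exppoly}
v_t=\sum_{\lambda\in\Lambda}\sum_{0\le\kappa<d}t^\kappa\lambda^tc_{\lambda,\kappa}\quad(t\ge0),\qquad v_0=\sum_{\lambda\in\Lambda}c_{\lambda,0}\ne0.
\end{equation}
Combining Lemma~\ref{lem:sign} with \eqref{eq:oppose} for the words $a^{m+jq_k}b^ma^l$, we get the one property of $s$ that will be used:
\begin{equation}\label{eq:constraint}
\begin{gathered}
\text{if $h,l\ge d$ are fixed and $N_k\delta_k\to0$, then for all large $k\in I_h$}\\
\sigma_h(l)\,v_{jq_k}(l)\ge0\qquad(1\le j\le N_k).
\end{gathered}
\end{equation}
How large $k$ must be depends on $l$, so the $v_{jq_k}$ need not lie in $\Gamma_h$. But if positive multiples of them, or averages of such multiples, converge pointwise to an element of $V$ as $k\to\infty$ in $I_h$, then the limit lies in $\Gamma_h$. The plan is to find finitely many elements of $V$, independent of $h$, such that every $\Gamma_h$ contains one of them and that one is nonzero. This contradicts \eqref{eq:cones}.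

\subsection*{Averages of one sign}
Oscillating terms will be removed by averaging over $j$. The danger is that nothing remains; the sign condition prevents this.

\begin{lemma}\label{lem:avg}
Let $\xi_0,\dots,\xi_n\in\mathbb{C}$ be fixed. For each $k$ in an infinite set of positive integers, let there be given an integer $N\ge1$, a real $Y>0$, reals $\varepsilon_0=0,\varepsilon_1,\dots,\varepsilon_n$ with $\|\varepsilon_\nu-\varepsilon_{\nu'}\|>1/Y$ for $\nu\ne\nu'$, and reals $y_1,\dots,y_N\ge0$, all depending on $k$. Suppose that $Y/N\to0$ and $\max_{j\le N}|y_j-F_j|\to0$ as $k\to\infty$, where $F_j=\sum_\nu\xi_\nu e(j\varepsilon_\nu)$. Then $\xi_0$ is real and $\xi_0\ge0$, and $\xi_0>0$ unless all $\xi_\nu$ vanish.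
\end{lemma}

\begin{proof}
For $\|y\|>1/Y$ the geometric sum satisfies
\[
\Bigl|\sum_{j=1}^Ne(jy)\Bigr|\le\frac2{|1-e(y)|}=\frac1{|\sin\pi y|}\le\frac1{2\|y\|}<\frac Y2 .
\]
Apply this with $y=\varepsilon_\nu=\varepsilon_\nu-\varepsilon_0$ for $\nu\neq0$: the mean of $F_j$ over $j\le N$ tends to $\xi_0$, hence so does the mean of $y_j$, and $\xi_0\ge0$. Apply it with $y=\varepsilon_\nu-\varepsilon_{\nu'}$ to the off-diagonal terms of $|F_j|^2=\sum_{\nu,\nu'}\xi_\nu\overline{\xi_{\nu'}}\,e(j(\varepsilon_\nu-\varepsilon_{\nu'}))$: the mean of $|F_j|^2$ tends to $Q=\sum_\nu|\xi_\nu|^2$. Since $|F_j|\le S=\sum_\nu|\xi_\nu|$, the mean of $y_j^2$ tends to $Q$ as well, and $0\le y_j\le S+o(1)$ gives $y_j^2\le(S+o(1))y_j$ uniformly in $j$. Taking means, $Q\le S\xi_0$. If some $\xi_\nu\neq0$, then $Q>0$ and so $\xi_0>0$.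
\end{proof}

\section{A model case}\label{sec:model}

If all $\lambda\in\Lambda$ are positive, the plan is immediate: the dominant nonzero term $t^\kappa\lambda^tc_{\lambda,\kappa}$ of \eqref{eq:exppoly} gives $v_t/(t^\kappa\lambda^t)\to c_{\lambda,\kappa}$ pointwise, and \eqref{eq:constraint} with $N_k=1$ puts this one nonzero function into every $\Gamma_h$. The difficulty arises when dominant terms rotate and may nearly cancel along the $q_k$, uncovering smaller terms. Suppose that
\[
v_t=f+2^t\bigl(g+c\,e(t\varphi)+\bar c\,e(-t\varphi)\bigr),\qquad f,g,c,\bar c\in V,\quad f,g\text{ real-valued},\quad c\ne0;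
\]
this is the shape of \eqref{eq:scalar}, where $f=1$, $g=-1$, $c=\frac12$. Along $t=jq_k$ only $\varepsilon=q_k\varphi$ modulo $1$ matters, and the differences of the frequencies $0,\varepsilon,-\varepsilon$ are $\pm\varepsilon$ and $\pm2\varepsilon$. We can handle a difference that is so small that even $2^t$ times it is negligible, and one that is large enough to be averaged out. To exclude the range in between, let $k\ge3$, $T_0=q_k$, $T_{\nu+1}=E(T_\nu)$. One of the three disjoint intervals $(1/T_{\nu+1},1/T_\nu]$, $\nu=0,1,2$, contains neither $\|\varepsilon\|$ nor $\|2\varepsilon\|$. Call it $(1/Z,1/Y]$ and let $N=Y^3$. Then $Y\ge q_k$, $Z=2^{Y^5}\le T_3\le1/\delta_k$, and $N\delta_k\le Y^3/Z\to0$, so \eqref{eq:constraint} applies. Fix $h\ge d$. One of the following cases occurs for infinitely many $k\in I_h$; limits are taken along these $k$, pointwise in $l$. Recall $|e(y)-1|\le2\pi\|y\|$.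

\emph{Case A: $\|\varepsilon\|\le1/Z$.} Then $v_{q_k}=f+2^{q_k}(g+c+\bar c)+O(2^{q_k}/Z)$, and the error tends to $0$. If $g+c+\bar c\ne0$, then $2^{-q_k}v_{q_k}\to g+c+\bar c\in\Gamma_h\setminus\{0\}$. Otherwise $f=v_0\neq0$ and $v_{q_k}\to f\in\Gamma_h\setminus\{0\}$.

\emph{Case B: $\|\varepsilon\|>1/Y$ and $\|2\varepsilon\|\le1/Z$.} Then $\varepsilon$ is within $1/(2Z)$ of $\frac12$ modulo $1$, so for $j=1,2$ we have $v_{jq_k}=f+2^{jq_k}\bigl(g+(-1)^j(c+\bar c)\bigr)+o(1)$. If $g=c+\bar c=0$, then again $v_{q_k}\to f=v_0$. Otherwise, dividing by $2^{jq_k}$ shows that $g\pm(c+\bar c)\in\Gamma_h$, so $g\in\Gamma_h$; and $g\ne0$, because $g=0$ would put both $\pm(c+\bar c)$ into $\Gamma_h$, forcing $c+\bar c=0$.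

\emph{Case C: $\|\varepsilon\|,\|2\varepsilon\|>1/Y$.} Here $2^{-jq_k}v_{jq_k}=g+c\,e(j\varepsilon)+\bar c\,e(-j\varepsilon)+o(1)$ uniformly in $j\le N$. Lemma~\ref{lem:avg}, applied to $\sigma_h(l)$ times the values at $l$, gives $\sigma_h(l)g(l)\ge0$ for all $l$, with strict inequality where $c(l)\ne0$. So $g\in\Gamma_h\setminus\{0\}$.

Hence every $\Gamma_h\setminus\{0\}$ contains one of the three functions $g+c+\bar c$, $g$, $f$. Two of the four sets $\Gamma_h\setminus\{0\}$ with $h=d,2d,3d,4d$ contain the same one, contrary to \eqref{eq:cones}. With only the two signs of a number in place of the cones there would be no contradiction: in \eqref{eq:scalar}, Case A yields $f=1$ and Cases B and C yield $g=-1$.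

In each case the frequencies fall into classes of nearly equal ones, coefficients are added within a class, and the surviving function is the zero-frequency coefficient of the highest level of growth at which some class does not cancel. One feature is still hidden. With more frequencies, some pairs are nearly equal while others are far apart for the same $k$, so the approximation must hold on the whole range of averaging, for $t$ up to $Nq_k\le Y^4$. Errors of size $R^{Y^4}/Z$ then appear, with a constant $R$ depending on $s$; this is why $E(Y)=2^{Y^5}$.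

\section{The general case}\label{sec:general}

\subsection*{Close and far frequencies}
Write $\lambda=|\lambda|e(\varphi_\lambda)$ for $\lambda\in\Lambda$. Averaging singles out the frequency $0$, which need not belong to an eigenvalue, so we add a symbol $*$ with $\varphi_*=0$ and put $\Lambda^*=\Lambda\cup\{*\}$. Let $p$ be the number of unordered pairs of distinct elements of $\Lambda^*$, and let $k\ge p+1$. With $T_0=q_k$ and $T_{\nu+1}=E(T_\nu)$, the $p+1$ intervals $(1/T_{\nu+1},1/T_\nu]$, $0\le\nu\le p$, are disjoint, so one of them contains none of the $p$ numbers $\|q_k(\varphi_\lambda-\varphi_{\lambda'})\|$. Take the least such $\nu$ and put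
\[
Y=Y_k=T_\nu,\qquad Z=Z_k=E(Y)=2^{Y^5},\qquad N=N_k=Y^3.
\]
Any two elements $\lambda,\lambda'$ of $\Lambda^*$ are either \emph{close}, meaning $\|q_k(\varphi_\lambda-\varphi_{\lambda'})\|\le1/Z$, or \emph{far}, meaning that this number exceeds $1/Y$. Closeness is transitive: if $\lambda,\lambda'$ and $\lambda',\lambda''$ are close, then $\|q_k(\varphi_\lambda-\varphi_{\lambda''})\|\le2/Z\le1/Y$, so $\lambda,\lambda''$ are not far. Let $\mathcal{P}_k$ be the partition of $\Lambda^*$ into classes of close elements. We have $Y\ge q_k\to\infty$ and $Z\le T_{p+1}=E^{(p+1)}(q_k)\le E^{(k)}(q_k)=1/\delta_k$. The last inequality holds for large $k$ whatever $p$ is, because the height of the tower defining $\delta_k$ grows with $k$. Therefore $N_k\delta_k\le Y^32^{-Y^5}\to0$, and \eqref{eq:constraint} applies with these $N_k$.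

\subsection*{The function attached to a partition}
Let $\mathcal{P}$ be any partition of $\Lambda^*$. For a class $C$ of $\mathcal{P}$, a modulus $\rho\in\{|\lambda|:\lambda\in\Lambda\}$ and $0\le\kappa<d$, put
\[
c(C,\rho,\kappa)=\sum_{\lambda\in C\cap\Lambda,\ |\lambda|=\rho}c_{\lambda,\kappa}\in V .
\]
By \eqref{eq:exppoly}, $\sum_{C,\rho}c(C,\rho,0)=v_0\ne0$, so not all of these vanish; this is the only use of the assumption $v_0\neq0$, and it holds for every partition because at $t=0$ all phases agree. From now on $(\rho,\kappa)$ denotes the lexicographically largest pair (first $\rho$, then $\kappa$) for which $c(C,\rho,\kappa)\ne0$ for some class $C$. Put $\xi_C=c(C,\rho,\kappa)$ for every class $C$, and $\xi_{\mathcal{P}}=\xi_{C_0}$, where $C_0$ is the class of $*$. The function $\xi_{\mathcal{P}}$ depends only on $\mathcal{P}$ and on the fixed data $\alpha,A,B,\beta,m$; it does not depend on $h$ or $k$.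

\begin{proposition}\label{prop:claim}
If $h\ge d$ and $\mathcal{P}_k=\mathcal{P}$ for infinitely many $k\in I_h$, then $\xi_{\mathcal{P}}\in\Gamma_h\setminus\{0\}$.
\end{proposition}

\begin{proof}
Fix $l\ge d$, and let $k\to\infty$ through the $k\in I_h$ with $\mathcal{P}_k=\mathcal{P}$. Choose a representative $\lambda_C$ of each class $C$, with $\lambda_{C_0}=*$, and put $\varepsilon_C=q_k\varphi_{\lambda_C}$. Then $\varepsilon_{C_0}=0$, and $\|\varepsilon_C-\varepsilon_{C'}\|>1/Y$ for $C\ne C'$. Let $t=jq_k$ with $1\le j\le N$, so that $q_k\le t\le Y^4$.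

We first replace each phase by that of its representative. For $\lambda\in C\cap\Lambda$ we have $\lambda^t=|\lambda|^te(jq_k\varphi_\lambda)$ and
\[
|e(jq_k\varphi_\lambda)-e(j\varepsilon_C)|\le2\pi j\,\|q_k(\varphi_\lambda-\varphi_{\lambda_C})\|\le2\pi Y^3/Z .
\]
Let $R=\max_{\lambda\in\Lambda}\max(|\lambda|,|\lambda|^{-1})\ge1$ and $c_l=2\pi\sum_{\lambda,\kappa'}|c_{\lambda,\kappa'}(l)|$. Grouping \eqref{eq:exppoly} by class and modulus,
\[
v_t(l)=\sum_Ce(j\varepsilon_C)\sum_{\rho',\kappa'}t^{\kappa'}\rho'^{\,t}\,c(C,\rho',\kappa')(l)+\Delta,\qquad|\Delta|\le c_l\,t^dR^t\,Y^3/Z .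
\]
Now divide by $t^\kappa\rho^t\ge R^{-t}$. The error must be compared with this possibly much smaller quantity, since the levels above $(\rho,\kappa)$ cancel only after the replacement:
\[
\frac{|\Delta|}{t^\kappa\rho^t}\le c_l\,t^dR^{2t}Y^3/Z\le c_l\,Y^{4d+3}R^{2Y^4}2^{-Y^5}\to0 .
\]
In the main sum, the terms with $(\rho',\kappa')$ above $(\rho,\kappa)$ vanish by the choice of $(\rho,\kappa)$. For those below, the ratio $t^{\kappa'}\rho'^{\,t}/(t^\kappa\rho^t)$ is at most $t^d(\rho'/\rho)^t$ if $\rho'<\rho$, and at most $1/t$ if $\rho'=\rho$ and $\kappa'<\kappa$; both bounds tend to $0$ uniformly in $j$, as $t\ge q_k\to\infty$. Therefore, uniformly in $1\le j\le N$,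
\[
y_j:=\sigma_h(l)\,\frac{v_{jq_k}(l)}{t^\kappa\rho^t}=\sum_C\sigma_h(l)\xi_C(l)\,e(j\varepsilon_C)+o(1).
\]
By \eqref{eq:constraint}, $y_j\ge0$ for all $j\le N$ once $k$ is large, and $Y/N=Y^{-2}\to0$. Lemma~\ref{lem:avg} shows that $\sigma_h(l)\xi_{C_0}(l)$ is real and nonnegative, and positive unless $\xi_C(l)=0$ for all $C$. As $l\ge d$ was arbitrary, $\xi_{\mathcal{P}}\in\Gamma_h$. Some $\xi_C$ is nonzero, say $\xi_C(l_0)\ne0$, and then $\xi_{\mathcal{P}}(l_0)\ne0$.
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:vanish}]
The finite set $\Lambda^*$ has finitely many partitions. For each $h\ge d$ the set $I_h$ is infinite, so some partition $\mathcal{P}(h)$ equals $\mathcal{P}_k$ for infinitely many $k\in I_h$. Infinitely many $h$ share the same $\mathcal{P}(h)=\mathcal{P}$; choose two of them, $h$ and $h'\ge h+d$. By Proposition~\ref{prop:claim}, $\xi_{\mathcal{P}}$ is a nonzero element of $\Gamma_h\cap\Gamma_{h'}$, contradicting \eqref{eq:cones}. Hence $v_0=0$, that is, $(s,a^mb^ma^l)=0$ for all $l\ge d$, and $m\ge d$ was arbitrary. The rationality of $r$ is Lemma~\ref{lem:rational}.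
\end{proof}

\begin{thebibliography}{1}

\bibitem{TM}
\emph{Texts and Monographs in Computer Science},
\texttt{https://github.com/\allowbreak jschmudemimuw/\allowbreak publikacja-Mikolaj-\allowbreak Janusz-Wielomiany\_Grafowe}.

\end{thebibliography}
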